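\title{An irrational rotation can shrink distances at every point}

\begin{abstract}
A self-map $f$ of a metric space is pointwise shrinking if every point $x$ has a neighborhood whose other points $y$ satisfy $d(f(x),f(y))<d(x,y)$. We show that such a map of a compact, rectifiably path connected space need have neither a fixed point nor a periodic point: every irrational rotation of the circle is pointwise shrinking for a metric that lies within a factor $1-\varepsilon$ of arc length and assigns the same length to every path. The construction applies to every surjective isometry with dense forward orbits of an infinite compact metric space. We also prove a dichotomy. A pointwise shrinking map of a compact, rectifiably path connected space either has a unique, uniformly attracting fixed point, or has no periodic point and acts as a translation along a curve that is locally isometric for the length metric. On the circle the second case consists exactly of the maps conjugate to irrational rotations.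
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a nonempty metric space. A map $f\colon X\to X$ is \emph{pointwise shrinking} (PS) if every $x\in X$ lies in an open set $U_x$ such that
\begin{equation}\label{eq:PS}
d(f(x),f(y))<d(x,y)\qquad\text{for all }y\in U_x\setminus\{x\};
\end{equation}
we call such a set $U_x$ a \emph{shrinking neighborhood} of $x$. The map is \emph{pointwise contractive} (PC) if for every $x$ there are an open set $U_x\ni x$ and $\lambda_x\in[0,1)$ with $d(f(x),f(y))\le\lambda_x\,d(x,y)$ for all $y\in U_x$. Every PC map is PS, and every PS map is continuous. The map $x\mapsto\sin x$ of $[0,1]$ is PS, and it is not PC because $\sin y/y\to1$ as $y\to0$. Both conditions are anchored at a point: one of the two points compared is $x$ itself, nothing is required of two other points of $U_x$, and nothing bounds the size of $U_x$ from below.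

Compactness alone does not turn such a condition into a fixed point. The map that swaps the points of a two-point space is PC. More strikingly, Ciesielski and Jasinski (2016) found a compact perfect set $\mathfrak X\subset\mathbb R$ and a differentiable bijection $f\colon\mathfrak X\to\mathfrak X$ with $f'\equiv0$ all of whose orbits are dense; this $f$ is PS and has no periodic point, that is, no $x$ with $f^n(x)=x$ for some $n\ge1$. To add up pointwise information one needs paths along which to add it. A \emph{path} from $a$ to $b$ is a continuous map $\gamma\colon[0,1]\to X$ with $\gamma(0)=a$ and $\gamma(1)=b$; its \emph{length} is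
\[
\operatorname{len}_d(\gamma)=\sup\sum_{i=0}^{k-1}d(\gamma(t_i),\gamma(t_{i+1})),
\]
the supremum being taken over all partitions $0=t_0<t_1<\dots<t_k=1$. We use the same words when $[0,1]$ is replaced by another compact interval. The space $X$ is \emph{rectifiably path connected} if any two of its points are joined by a path of finite length. Ciesielski and Jasinski (2016) proved that a PC map of a nonempty compact rectifiably path connected space has a unique fixed point. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Let $(X,d)$ be a nonempty compact rectifiably path connected metric space and let $f\colon X\to X$ be PS. Must $f$ have a fixed point? Must $f$ have a periodic point?}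
\medskip

There is a natural argument for a positive answer. Let
\[
D(x,y)=\inf\{\operatorname{len}_d(\gamma):\gamma\text{ is a path from }x\text{ to }y\}
\]
be the \emph{length metric} of $(X,d)$. A PS map does not increase $D$ (Lemma~\ref{lem:nonexp}), the displacement $x\mapsto D(x,f(x))$ attains its minimum at some $x_0$, and $x_0$ is joined to $f(x_0)$ by a shortest path (Lemma~\ref{lem:geod}). If $x_0\ne f(x_0)$ and $f$ made this path strictly shorter, then $f(x_0)$ would have a smaller displacement than $x_0$, which is absurd. It is hard to imagine a map that brings the neighbors of every point of a path closer and leaves the length of the path unchanged. Yet length is a first-order quantity, while \eqref{eq:PS} may gain only a term of order $d(x,y)^2$. This gap is real, and both answers are negative.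

\begin{theorem}\label{thm:metric}
Let $(X,\rho)$ be an infinite compact metric space and let $f\colon X\to X$ be a surjective isometry of $(X,\rho)$ all of whose forward orbits are dense. For every $\varepsilon\in(0,\frac14]$ there are $\kappa>0$ and a metric $d$ on $X$ with
\[
(1-\kappa\rho)\rho\le d\le\rho,\qquad(1-\varepsilon)\rho\le d\le\rho,
\]
such that $f$ is PS with respect to $d$. Every path has the same length with respect to $d$ and to $\rho$.
\end{theorem}

Let $S^1=\mathbb R/\mathbb Z$. Its arc-length metric $\rho(x,y)$ is the distance from $x-y$ to the nearest integer, and $R_\alpha(x)=x+\alpha$ is the rotation by $\alpha$.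

\begin{corollary}\label{cor:answer}
Let $\alpha$ be irrational and $\varepsilon\in(0,\frac14]$. There is a metric $d$ on $S^1$ with $(1-\varepsilon)\rho\le d\le\rho$ and with the same path lengths as $\rho$ such that $(S^1,d)$ is compact and rectifiably path connected and $R_\alpha$ is PS. Every forward orbit of $R_\alpha$ is dense, and $R_\alpha$ has no periodic point. The same holds for a translation with dense forward orbits of a flat torus $\mathbb R^n/\mathbb Z^n$.
\end{corollary}

The argument for a positive answer is not wasted: it describes every counterexample and shows when there is none. For $x\in X$ let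
\[
\operatorname{lip}f(x)=\limsup_{y\to x,\ y\ne x}\frac{d(f(x),f(y))}{d(x,y)},
\]
with the value $0$ at isolated points. A PS map has $\operatorname{lip}f\le1$ everywhere, and a PC map has $\operatorname{lip}f<1$ everywhere. Let $\mathcal H^1$ be the one-dimensional Hausdorff outer measure of $(X,d)$, recalled in Section~\ref{sec:length}. The metric $d$ is \emph{geodesic} if any two points $x,y$ are joined by a path of length $d(x,y)$; then $d=D$.

\begin{theorem}\label{thm:dich}
Let $(X,d)$ be a nonempty compact rectifiably path connected metric space with length metric $D$, and let $f\colon X\to X$ be PS.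
\begin{itemize}
\item[(A)] If $f$ has a periodic point $z$, then $f(z)=z$, the point $z$ is the only periodic point, and $f^n\to z$ uniformly on $X$.
\item[(B)] If $f$ has no fixed point, then there are $L>0$ and $\Gamma\colon[0,\infty)\to X$ such that $f(\Gamma(t))=\Gamma(t+L)$ for all $t\ge0$ and $D(\Gamma(s),\Gamma(t))=|s-t|$ whenever $|s-t|\le L$.
\item[(C)] Suppose that $\mathcal H^1(\{x:\operatorname{lip}f(x)=1\})=0$ (for example, $f$ is PC), or that for every $x\in X$ there is $r>0$ such that $d(x,y)=D(x,y)$ whenever $D(x,y)<r$ (for example, $d$ is geodesic). Then $f$ has a fixed point, and \textup{(A)} applies.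
\end{itemize}
\end{theorem}

By (A), the two parts of the Question have the same answer for each individual map. Parts (C) and (A) together contain the fixed point theorem for PC maps quoted above. On the circle, (B) determines the map up to conjugacy.

\begin{theorem}\label{thm:circle}
For a continuous map $f\colon S^1\to S^1$ the following are equivalent.
\begin{itemize}
\item[(1)] There is a metric $d$ inducing the topology of $S^1$ such that $(S^1,d)$ is rectifiably path connected, $f$ is PS, and $f$ has no fixed point.
\item[(2)] $f$ is topologically conjugate to an irrational rotation: $f=H\circ R_\alpha\circ H^{-1}$ for a homeomorphism $H$ of $S^1$ and an irrational $\alpha$.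
\end{itemize}
\end{theorem}

Section~\ref{sec:idea} finds the shape of the metric by looking at a rotation, and Section~\ref{sec:construction} proves Theorem~\ref{thm:metric} and Corollary~\ref{cor:answer}. Sections~\ref{sec:length} and~\ref{sec:dich}, which do not depend on the construction, prove Theorem~\ref{thm:dich}. Section~\ref{sec:circle} proves Theorem~\ref{thm:circle}.

\section{What a rotation allows}\label{sec:idea}

Fix $\alpha\in(0,1)$ irrational, write $R=R_\alpha$, and suppose that $d$ is a metric inducing the topology of $S^1$.

\subsection*{An obstruction at each scale}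
For $0<h<\frac12$ put $\varphi_h(x)=d(x,x+h)$. The rotation sends the pair $(x,x+h)$ to the pair $(x+\alpha,x+\alpha+h)$, so it shrinks the pair exactly when $\varphi_h(R(x))<\varphi_h(x)$. The continuous function $\varphi_h$ attains its minimum at some point $x_h$, and there $\varphi_h(R(x_h))\ge\varphi_h(x_h)$. Thus \emph{at every scale $h$ some pair is not shrunk}. If $R$ is PS for $d$, the shrinking neighborhoods cannot all contain an arc of fixed radius about their base point. Likewise $R$ cannot shrink all pairs inside each set of an open cover, because a Lebesgue number of the cover would give a scale at which every pair is shrunk.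

The definition of PS leaves one way out: the bad point $x_h$ may move with $h$, so that each single point is bad only for scales above some $\delta(x)>0$. As $h\to0$ the points $x_h$ accumulate at some $p$, and $p$ itself must not be bad at small scales. This suggests scales $h_1>h_2>\dots\to0$ and pairwise disjoint exceptional sets $S_1,S_2,\dots$ that converge to $p$ without containing it, with $S_k$ in use only for distances comparable to $h_k$. We therefore look for
\begin{equation}\label{eq:ansatz}
d(x,y)=g(\rho(x,y))+\sum_{k\ge1}\theta_k(\rho(x,y))\bigl(V_k(x)+V_k(y)\bigr),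
\end{equation}
where $\theta_k\ge0$ is a small bump supported near the scale $h_k$ and $V_k$ strictly decreases along $R$ outside a small part of $S_k$. Since $R$ preserves $\rho$, it changes only the values of the $V_k$. Two things are needed: the functions $V_k$, and a function $g$ that keeps \eqref{eq:ansatz} a metric.

\subsection*{Functions that decrease along orbits}
A first try is $V(x)=\frac12(1+\cos2\pi x)$, for which
\[
V(R(x))-V(x)=-\sin(\pi\alpha)\,\sin(2\pi x+\pi\alpha).
\]
This is negative on an open half circle, and the exceptional set is the other half. That is too large: if each point lies in only finitely many $S_k$, the sets $\bigcup_{k\ge n}S_k$ decrease to the empty set, so the measure of $S_k$ tends to $0$. We need arbitrarily small exceptional sets.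

The device is visible on the cyclic group $\mathbb Z/4\mathbb Z$ with $f(x)=x+1$ and exceptional set $\{0\}$. Put
\[
V(1)=4,\qquad V(2)=3,\qquad V(3)=2,\qquad V(0)=1.
\]
This is a countdown: each step lowers $V$ by $1$, except the step from $0$ to $1$, which resets the clock. With $\psi$ the indicator function of $\{0\}$ and $M=4$ one has $V=\sum_{j=1}^{M}(M+1-j)\,\psi\circ f^{-j}$. The $j$th term asks whether the point was in the exceptional set $j$ steps ago, and its weight drops by one with each further step. The formula makes sense for $R$ with $\psi$ a Lipschitz bump on a small arc. Several clocks may then run at once, and what matters is that at every point at least one is running. That holds as soon as the first $M$ images of the arc cover the circle, which is where density of orbits enters (Lemma~\ref{lem:countdown}).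

\subsection*{Room in the triangle inequality}
For the points $x$, $x+a$, $x+a+b$ with $a,b>0$ and $a+b\le\frac12$ the triangle inequality for $\rho$ is an equality, so a perturbation of $\rho$ itself can violate it. Take instead $g(h)=h-\kappa h^2$. Then
\begin{equation}\label{eq:slack}
g(a)+g(b)-g(a+b)=2\kappa ab,
\end{equation}
while $g(h)/h\to1$ as $h\to0$, so lengths do not notice the change. The room $2\kappa ab$ is small in thin triangles with $a\ll b$. A bound on the size of the perturbation is therefore not enough; we need that moving one endpoint of a pair at distance $b$ by a distance $a\le b$ changes the perturbation by at most $2\kappa ab$. This can be arranged because the $k$th term vanishes below a positive scale, so that its Lipschitz constant can be chosen small compared with every $b$ for which the term matters (Lemmas~\ref{lem:room} and~\ref{lem:scale}).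

\section{Construction of the metric}\label{sec:construction}

We write $B(q,\eta)=\{w:\rho(w,q)<\eta\}$.

\begin{lemma}[countdown functions]\label{lem:countdown}
Let $(X,\rho)$ and $f$ be as in Theorem~\ref{thm:metric}, let $q\in X$ and $\eta>0$. There is a $\rho$-Lipschitz function $V\colon X\to[0,1]$ with $V(f(x))<V(x)$ for every $x\notin B(q,\eta)$.
\end{lemma}

\begin{proof}
Put $O=B(q,\eta)$. A surjective isometry is a bijection whose inverse is an isometry, so $f^j(O)=B(f^j(q),\eta)$. The forward orbit of $f(q)$ is dense, hence the open balls $f^j(O)$, $j\ge1$, cover $X$. By compactness $X=\bigcup_{j=1}^Mf^j(O)$ for some $M$. Let $\psi(w)=\max\{0,\eta-\rho(w,q)\}$, a $1$-Lipschitz function that is positive exactly on $O$, and let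
\[
W=\sum_{j=1}^{M}(M+1-j)\,\psi\circ f^{-j}.
\]
Each $\psi\circ f^{-j}$ is $1$-Lipschitz, so $W$ is Lipschitz, and $0\le W\le M^2\eta$. Shifting the index gives $W(f(x))=\sum_{j=0}^{M-1}(M-j)\,\psi(f^{-j}(x))$. Compared with $W(x)$, the coefficient of $\psi(f^{-j}(x))$ has risen from $0$ to $M$ for $j=0$ and has dropped by $1$ for $1\le j\le M$. Thus
\[
W(f(x))-W(x)=M\psi(x)-\sum_{j=1}^{M}\psi(f^{-j}(x)).
\]
The sum is positive for every $x$, because $f^{-j}(x)\in O$ for some $j\in\{1,\dots,M\}$, and $\psi(x)=0$ for $x\notin O$. Take $V=W/(M^2\eta)$.
\end{proof}

The next lemma says which perturbations of $g(\rho)$ are allowed.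

\begin{lemma}\label{lem:room}
Let $(X,\rho)$ be a metric space of diameter $\Delta\in(0,\infty)$ and let $0<\kappa\le1/(4\Delta)$. Let $E\colon X\times X\to\mathbb R$ be symmetric, with $0\le E\le\kappa\rho^2$ and
\begin{equation}\label{eq:Econd}
E(x,z)-E(y,z)\le2\kappa\,\rho(x,y)\,\rho(y,z)\qquad\text{whenever }\rho(x,y)\le\rho(y,z).
\end{equation}
Then $d=\rho-\kappa\rho^2+E$ is a metric with $(1-\kappa\Delta)\rho\le(1-\kappa\rho)\rho\le d\le\rho$. It induces the same topology as $\rho$ and gives every path the same length.
\end{lemma}

\begin{proof}
The inequalities between $d$ and $\rho$ follow from $0\le E\le\kappa\rho^2$ and $\rho\le\Delta$. Since $1-\kappa\Delta\ge\frac34$, they show that $d(x,y)=0$ exactly when $x=y$. Symmetry of $d$ is inherited from $E$.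

To prove $d(x,z)\le d(x,y)+d(y,z)$, put $a=\rho(x,y)$, $b=\rho(y,z)$, $c=\rho(x,z)$. Exchanging $x$ and $z$ if necessary, we may assume $a\le b$. The function $g(h)=h-\kappa h^2$ is increasing on $[0,1/(2\kappa)]$, and $c\le a+b\le2\Delta\le1/(2\kappa)$. So \eqref{eq:slack} gives $g(c)\le g(a+b)=g(a)+g(b)-2\kappa ab$. Using $E(x,y)\ge0$ and then \eqref{eq:Econd},
\[
d(x,y)+d(y,z)-d(x,z)\ge2\kappa ab-\bigl(E(x,z)-E(y,z)\bigr)\ge0.
\]
Hence $d$ is a metric, and $\frac34\rho\le d\le\rho$ shows that the topologies agree; in particular the two metrics have the same paths.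

Let $\gamma$ be a path. From $d\le\rho$ we get $\operatorname{len}_d(\gamma)\le\operatorname{len}_\rho(\gamma)$. Conversely, fix a partition and $\eta\in(0,\Delta]$. By uniform continuity of $\gamma$ the partition has a refinement whose consecutive points are mapped to points at $\rho$-distance at most $\eta$. Refining does not decrease the $\rho$-sum, and for the refined partition each term satisfies $\rho\le d/(1-\kappa\eta)$. So the $\rho$-sum of the given partition is at most $\operatorname{len}_d(\gamma)/(1-\kappa\eta)$. Let $\eta\to0$ and take the supremum over partitions.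
\end{proof}

Now we estimate one term of \eqref{eq:ansatz}.

\begin{lemma}[one scale]\label{lem:scale}
Let $(X,\rho)$ be a metric space, let $V\colon X\to[0,1]$ be $\Lambda$-Lipschitz, and let $\theta\colon[0,\infty)\to[0,\infty)$ be $l$-Lipschitz and vanish on $[0,\eta]$, where $\eta>0$. Then $E(x,y)=\theta(\rho(x,y))(V(x)+V(y))$ satisfies $0\le E\le(2l/\eta)\rho^2$ and
\[
|E(x,z)-E(y,z)|\le l\,(\Lambda+4/\eta)\,\rho(x,y)\,\rho(y,z)\qquad\text{whenever }\rho(x,y)\le\rho(y,z).
\]
\end{lemma}

\begin{proof}
Since $\theta(0)=0$ we have $\theta(h)\le lh$. If $\theta(h)>0$ then $h>\eta$, so $\theta(h)\le lh^2/\eta$ for all $h$; with $V\le1$ this gives the first claim. Let $a,b,c$ be as in the previous proof, with $a\le b$. Then $|b-c|\le a$ and $c\le2b$. Write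
\[
E(x,z)-E(y,z)=\theta(b)\bigl(V(x)-V(y)\bigr)+\bigl(\theta(c)-\theta(b)\bigr)\bigl(V(x)+V(z)\bigr).
\]
The first term has absolute value at most $lb\cdot\Lambda a$. The second has absolute value at most $2la$, which by itself lacks the factor $b$. But it vanishes unless $\max\{b,c\}>\eta$, and in that case $2b>\eta$, so $2la\le4lab/\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metric}]
Let $\Delta>0$ be the diameter of $(X,\rho)$, finite by compactness, and put $\kappa=\varepsilon/\Delta\le1/(4\Delta)$.

\emph{Scales and exceptional sets.} An infinite compact metric space has an accumulation point $p$. Choose points $p_k\ne p$, $k\ge1$, such that $r_k=\rho(p_k,p)$ satisfies $r_{k+1}\le r_k/4$, and put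
\[
h_k=r_k/8,\qquad O_k=B(p_k,h_k),\qquad S_k=B(p_k,2h_k).
\]
Then $h_k$ decreases strictly to $0$. Every $w\in S_k$ has $\frac34r_k<\rho(w,p)<\frac54r_k$, and $\frac54r_{k+1}\le\frac5{16}r_k<\frac34r_k$, so the sets $S_k$ are pairwise disjoint. The margin between $O_k$ and $S_k$ is there because both points of a pair must avoid $O_k$, while PS lets us control only the base point:
\begin{equation}\label{eq:margin}
\text{if }x\notin S_k\text{ and }\rho(x,y)<h_k,\text{ then }x\notin O_k\text{ and }y\notin O_k.
\end{equation}
Indeed $\rho(x,p_k)\ge2h_k$ and $\rho(y,p_k)>2h_k-h_k=h_k$.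

\emph{The metric.} Lemma~\ref{lem:countdown} gives $V_k\colon X\to[0,1]$, Lipschitz with some constant $\Lambda_k$, such that $V_k(f(x))<V_k(x)$ for $x\notin O_k$. We have no control over $\Lambda_k$ and need none, because the height of the bump is chosen afterwards. Let
\[
l_k=\frac{2^{-k}\kappa}{\Lambda_k+4/h_{k+2}},\qquad\theta_k(h)=l_k\max\bigl\{0,\min\{h-h_{k+2},\,h_k-h\}\bigr\}\quad(h\ge0).
\]
The tent function $\theta_k$ is $l_k$-Lipschitz, and $\theta_k(h)>0$ exactly when $h_{k+2}<h<h_k$. Consecutive tents overlap so that no small scale is missed: if $0<h<h_1$ and $k$ is chosen with $h_{k+1}\le h<h_k$, then $\theta_k(h)>0$. Define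
\[
E_k(x,y)=\theta_k(\rho(x,y))\bigl(V_k(x)+V_k(y)\bigr),\qquad E=\sum_{k\ge1}E_k,\qquad d=\rho-\kappa\rho^2+E.
\]
For each pair only finitely many terms are nonzero, since $h_k\to0$. Apply Lemma~\ref{lem:scale} to $E_k$ with $\eta=h_{k+2}$. Because $2l_k/h_{k+2}\le2^{-k}\kappa/2$ and $l_k(\Lambda_k+4/h_{k+2})=2^{-k}\kappa$, summation over $k\ge1$ gives
\begin{equation}\label{eq:Ebound}
0\le E\le\tfrac12\kappa\rho^2
\end{equation}
and $|E(x,z)-E(y,z)|\le\kappa\,\rho(x,y)\,\rho(y,z)$ whenever $\rho(x,y)\le\rho(y,z)$. By Lemma~\ref{lem:room}, $d$ is a metric with the stated bounds (note $\kappa\Delta=\varepsilon$), the topology of $\rho$, and the same path lengths.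

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-0.6,0) -- (8.1,0);
\draw[->] (-0.6,0) -- (-0.6,3.4) node[above] {$h$};
\draw[dotted] (-0.6,3) node[left] {$h_1$} -- (7.9,3);
\draw[dotted] (-0.6,1.5) node[left] {$h_2$} -- (7.9,1.5);
\draw[dotted] (-0.6,0.75) node[left] {$h_3$} -- (7.9,0.75);
\draw[dotted] (-0.6,0.375) node[left] {$h_4$} -- (7.9,0.375);
\filldraw[fill=gray!30] (4.5,0.75) rectangle (7.5,3);
\filldraw[fill=gray!30] (2.25,0.375) rectangle (3.75,1.5);
\filldraw[fill=gray!30] (1.125,0.19) rectangle (1.875,0.75);
\filldraw[fill=gray!30] (0.56,0.09) rectangle (0.94,0.375);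
\draw[very thick] (0,0) node[below] {$p$} -- (0,3);
\draw[very thick] (6.9,0) node[below] {$x$} -- (6.9,0.75);
\node[below] at (5.8,0) {$S_1$};
\node[below] at (3,0) {$S_2$};
\node[below] at (1.5,0) {$S_3$};
\end{tikzpicture}
\caption{Schematic, not to scale. Horizontally, a point $x$ of the space, placed at its distance from $p$; vertically, the distance $h=\rho(x,y)$ to a second point $y$. The shaded boxes are $S_k\times(h_{k+2},h_k)$. If $0<h<h_1$ and $(x,h)$ lies in no box, the map $f$ strictly decreases $d(x,y)$. The sets $S_k$ are disjoint and each box stays at positive height, so above every point, including the limit point $p$, an initial segment (thick) meets no box.}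
\label{fig:boxes}
\end{figure}

\emph{The map $f$ is PS for $d$.} Let $x\ne y$ and $h=\rho(x,y)$. Since $f$ preserves $\rho$,
\[
d(f(x),f(y))-d(x,y)=\sum_{k\ge1}\theta_k(h)\bigl[V_k(f(x))-V_k(x)+V_k(f(y))-V_k(y)\bigr].
\]
Suppose that $h<h_1$ and that $(x,h)$ lies in none of the boxes $S_k\times(h_{k+2},h_k)$ of Figure~\ref{fig:boxes}. If $\theta_k(h)>0$, then $h_{k+2}<h<h_k$, hence $x\notin S_k$; by \eqref{eq:margin} both $x$ and $y$ lie outside $O_k$, and the $k$th bracket is negative. At least one $\theta_k(h)$ is positive, so $d(f(x),f(y))<d(x,y)$.

Now fix $x$. It lies in at most one of the sets $S_k$. Put $\delta(x)=h_{k+2}$ if $x\in S_k$, and $\delta(x)=h_1$ if $x$ lies in no $S_k$. For $0<h<\delta(x)$ we have $h<h_1$, and $(x,h)$ lies in no box. Therefore $B(x,\delta(x))$, which is open for $d$, is a shrinking neighborhood of $x$.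
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
The rotation $R_\alpha$ is a surjective isometry of $(S^1,\rho)$. Its forward orbits are dense: the points $n\alpha$, $n\ge0$, are distinct in $S^1$, so for $\eta>0$ two of them are within $\eta$; their difference gives $m\ge1$ with $0<\rho(0,m\alpha)<\eta$, and the points $x+jm\alpha$, $j\ge0$, go around the circle in steps shorter than $\eta$. For the torus, translations are surjective isometries of the flat metric and density is assumed. Let $d$ be given by Theorem~\ref{thm:metric}. It induces the usual topology, so the space is compact; since $d\le\rho$, the image of a straight segment joins two given points and has finite length. A periodic point has a finite orbit, which cannot be dense in an infinite metric space.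
\end{proof}

\begin{remark}\label{rem:hyp1}
In Theorem~\ref{thm:metric}, infiniteness provides $p$ (on a finite space every map is PS, with $U_x=\{x\}$). Compactness gives $M$ in Lemma~\ref{lem:countdown} and $\Delta<\infty$, and $\varepsilon\le\frac14$ keeps $g$ increasing on $[0,2\Delta]$. That $f$ is an isometry makes $V_k$ Lipschitz and leaves $g(\rho)$ and $\theta_k(\rho)$ unchanged. Density of orbits is used only in Lemma~\ref{lem:countdown}, and it cannot be dropped: every point of $S^1$ is periodic under a rational rotation, so by Theorem~\ref{thm:dich}(A) such a rotation is not PS for any metric $d$ with $(1-\varepsilon)\rho\le d\le\rho$.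
\end{remark}

\section{The length metric}\label{sec:length}

In this section and the next, $(X,d)$ is nonempty, compact and rectifiably path connected, and $f\colon X\to X$ is PS. Topological words and the word ``length'' refer to $d$.

We use the following standard facts. Length is additive when the parameter interval is subdivided and is unchanged by a monotone homeomorphic change of parameter. A path from $x$ to $y$ has length at least $d(x,y)$, and a $\lambda$-Lipschitz path on $[s,t]$ has length at most $\lambda(t-s)$. Further:
\begin{itemize}
\item[(F1)] A path of length at most $\ell<\infty$ can be reparametrized proportionally to arc length, which yields an $\ell$-Lipschitz path on $[0,1]$ with the same endpoints \cite[Prop.~2.5.9]{BBI}.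
\item[(F2)] If $g\colon[s,t]\to X$ is Lipschitz, then the metric derivative $|g'|(u)=\lim_{v\to u}d(g(v),g(u))/|v-u|$ exists for almost every $u$, and its integral over $[s,t]$ is the length of $g$ \cite[Thm.~2.7.6]{BBI}.
\item[(F3)] For $A\subset X$, $\mathcal H^1(A)=\sup_{\eta>0}\inf\sum_i\operatorname{diam}A_i$, the infimum over countable covers of $A$ by sets of diameter at most $\eta$. This set function is monotone and countably subadditive on all subsets, a $1$-Lipschitz map does not increase it, and on $\mathbb R$ it is Lebesgue outer measure.
\end{itemize}

The function $D$ is finite by rectifiable path connectedness, it satisfies $d\le D$, and it is a metric because paths can be reversed and concatenated. It need not be continuous. In the planar comb formed by $[0,1]\times\{0\}$ and the teeth $\{u\}\times[0,1]$, $u\in\{0,1,\frac12,\frac13,\dots\}$, the points $(\frac1n,1)$ converge to $(0,1)$, but a path between $(\frac1n,1)$ and $(0,1)$ passes through $(\frac1n,0)$ and has length at least $2$. What survives is lower semicontinuity: $D(x,y)\le\liminf_nD(x_n,y_n)$ whenever $x_n\to x$ and $y_n\to y$. This is enough for minimization,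 since a lower semicontinuous function on a nonempty compact space attains its infimum.

\begin{lemma}\label{lem:geod}
\textup{(i)} $D$ is lower semicontinuous on $X\times X$. \textup{(ii)} For $x,y\in X$ and $\ell=D(x,y)$ there is $\sigma\colon[0,\ell]\to X$ with $\sigma(0)=x$, $\sigma(\ell)=y$ and $d(\sigma(s),\sigma(t))\le D(\sigma(s),\sigma(t))=|s-t|$ for all $s,t$.
\end{lemma}

\begin{proof}
Both parts rest on one compactness step. Let $x_n\to x$, $y_n\to y$, and let $\gamma_n$ be a path from $x_n$ to $y_n$ of length at most $\ell_n$, where $\ell_n\to\ell<\infty$. By (F1) we may take $\gamma_n$ to be $\ell_n$-Lipschitz on $[0,1]$. These maps are equicontinuous with values in the compact space $X$, so by the Arzel\`a--Ascoli theorem a subsequence converges uniformly. The limit is an $\ell$-Lipschitz path from $x$ to $y$; it has length at most $\ell$, and so $D(x,y)\le\ell$.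

For (i), assume that the lower limit of $D(x_n,y_n)$ is finite, pass to a subsequence along which it is a limit, and take $\ell_n=D(x_n,y_n)+\frac1n$.

For (ii), the case $\ell=0$ means $x=y$. If $\ell>0$, take $x_n=x$, $y_n=y$, $\ell_n=\ell+\frac1n$, and rescale the limit to a $1$-Lipschitz path $\sigma$ on $[0,\ell]$. For $s\le t$ the restriction of $\sigma$ to $[s,t]$ has length at most $t-s$, so $D(\sigma(s),\sigma(t))\le t-s$. Also
\[
\ell=D(x,y)\le D(x,\sigma(s))+D(\sigma(s),\sigma(t))+D(\sigma(t),y)\le s+D(\sigma(s),\sigma(t))+\ell-t,
\]
which gives the opposite inequality.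
\end{proof}

We call $\sigma$ as in (ii) a \emph{shortest path}. The next lemma is where the pointwise condition is added up along a path. Anchoring costs nothing here, because one can always restart from the last point reached.

\begin{lemma}\label{lem:nonexp}
$D(f(x),f(y))\le D(x,y)$ for all $x,y\in X$.
\end{lemma}

\begin{proof}
Let $\sigma\colon[0,\ell]\to X$ be a shortest path from $x$ to $y$ and let $g=f\circ\sigma$. For each $u\in[0,\ell]$ there is $\delta_u>0$ such that $\sigma(v)$ lies in a shrinking neighborhood of $\sigma(u)$ when $|v-u|<\delta_u$; for such $v$,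
\[
d(g(u),g(v))\le d(\sigma(u),\sigma(v))\le|u-v|.
\]
Fix $s<t$. The set of $\tau\in[s,t]$ such that $d(g(s),g(v))\le v-s$ for all $v\in[s,\tau]$ is an interval containing $s$, and it is closed because $g$ is continuous. Let $\tau^*$ be its largest element. If $\tau^*<t$, then every $v\in[\tau^*,t]$ with $v<\tau^*+\delta_{\tau^*}$ satisfies $d(g(s),g(v))\le(\tau^*-s)+(v-\tau^*)=v-s$, against the maximality of $\tau^*$. So $\tau^*=t$. Hence $g$ is a $1$-Lipschitz path on $[0,\ell]$ from $f(x)$ to $f(y)$, and its length is at most $\ell$.
\end{proof}

\section{Proof of the dichotomy}\label{sec:dich}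

\subsection*{A periodic point attracts everything}
Every iterate $g=f^n$, $n\ge1$, is PS. Indeed, let $U_w$ be a shrinking neighborhood of $w$ for $f$, and let $y\ne x$ lie in the open set $\bigcap_{i=0}^{n-1}f^{-i}(U_{f^i(x)})\ni x$. Then $d(f^{i+1}(x),f^{i+1}(y))\le d(f^i(x),f^i(y))$ for $0\le i<n$, with strict inequality for $i=0$. By Lemma~\ref{lem:nonexp}, $g$ does not increase $D$.

We have two tools of different kinds: a strict inequality for $d$ that holds only near a fixed point of $g$, and a global inequality for $D$ that is not strict. To combine them we use the second to build a compact invariant set that is close to the fixed point and misses it; the first then gives a contradiction at the point of this set nearest to the fixed point.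

\begin{lemma}\label{lem:trap}
Let $g=f^n$ with $n\ge1$ and let $g(z)=z$. Every nonempty closed set $C\subset X$ with $g(C)\subset C$ contains $z$.
\end{lemma}

\begin{proof}
Suppose $z\notin C$. For $q\in X$ let $D(q,C)=\inf_{c\in C}D(q,c)$; the infimum is attained by Lemma~\ref{lem:geod}(i) and compactness of $C$. In particular $r=D(z,C)$ is finite and positive. For $0<t<r$ consider the points that lie on the way from $z$ to $C$ at stage $t$:
\[
A_t=\{q\in X:\ D(z,q)\le t,\ D(q,C)\le r-t\}.
\]
\emph{$A_t$ is nonempty.} If $\sigma\colon[0,r]\to X$ is a shortest path from $z$ to a point $c\in C$ with $D(z,c)=r$, then $D(z,\sigma(t))=t$ and $D(\sigma(t),c)=r-t$.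

\emph{$A_t$ is compact.} Let $q_m\in A_t$ and $q_m\to q$. Lower semicontinuity gives $D(z,q)\le t$. Choose $c_m\in C$ with $D(q_m,c_m)\le r-t$ and a subsequence with $c_m\to c\in C$; then $D(q,c)\le r-t$. So $A_t$ is closed in $X$.

\emph{$A_t$ misses $z$}, because $D(z,C)=r>r-t$.

\emph{$A_t$ is invariant.} Let $q\in A_t$ and $c\in C$ with $D(q,c)\le r-t$. Then $D(z,g(q))=D(g(z),g(q))\le t$, and $g(c)\in C$ satisfies $D(g(q),g(c))\le r-t$.

\emph{$A_t$ is close to $z$}: $d(z,q)\le D(z,q)\le t$ for $q\in A_t$.

Choose $t$ so small that $\{q:d(z,q)\le t\}$ lies in a shrinking neighborhood of $z$ for $g$, and let $q_0$ minimize $d(z,\cdot)$ on $A_t$. Then $q_0\ne z$, $g(q_0)\in A_t$, and $d(z,g(q_0))=d(g(z),g(q_0))<d(z,q_0)$. This contradicts the choice of $q_0$.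
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dich}\textup{(A)}]
Let $f^n(z)=z$ and $g=f^n$. Since $g(f(z))=f(g(z))=f(z)$, Lemma~\ref{lem:trap} applies to $C=\{f(z)\}$ and gives $f(z)=z$. Thus every periodic point is fixed, and Lemma~\ref{lem:trap} is available with $g=f$. If $w$ is a periodic point, it is fixed, and $C=\{w\}$ gives $w=z$.

Let $\eta>0$ be so small that $B=\{y:d(y,z)<\eta\}$ lies in a shrinking neighborhood of $z$. Then $d(f(y),z)\le d(y,z)$ on $B$, so $f(B)\subset B$, and the open sets $f^{-m}(B)$ increase with $m$. They cover $X$: for $x\in X$ the closure of $\{f^m(x):m\ge0\}$ is mapped into itself by the continuous map $f$, so it contains $z$, and therefore $f^m(x)\in B$ for some $m$. By compactness $X=f^{-m_0}(B)$ for some $m_0$, and $f^m(X)\subset B$ for all $m\ge m_0$. As $\eta$ may be arbitrarily small, $f^m\to z$ uniformly.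
\end{proof}

\subsection*{Without a fixed point, a translation along a curve}
We now run the argument from the introduction. Instead of a contradiction it produces a path whose length no iterate of $f$ can reduce.

\begin{proof}[Proof of Theorem~\ref{thm:dich}\textup{(B)}]
The function $x\mapsto D(x,f(x))$ is lower semicontinuous, by Lemma~\ref{lem:geod}(i) and continuity of $f$. It attains its minimum $L$ at some $x_0$, and $L>0$ because $f$ has no fixed point. Let $\sigma\colon[0,L]\to X$ be a shortest path from $x_0$ to $f(x_0)$ and concatenate its images:
\[
\Gamma(nL+s)=f^n(\sigma(s))\qquad(n\ge0,\ s\in[0,L]).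
\]
The two formulas at $(n+1)L$ agree, since $f^n(\sigma(L))=f^{n+1}(x_0)=f^{n+1}(\sigma(0))$. By construction $f(\Gamma(t))=\Gamma(t+L)$. Lemma~\ref{lem:nonexp} gives $D(\Gamma(s),\Gamma(t))\le|s-t|$ when $s,t$ lie in one interval $[nL,(n+1)L]$, and the triangle inequality through the intermediate multiples of $L$ extends this to all $s,t\ge0$. On the other hand $D(\Gamma(s),\Gamma(s+L))=D(\Gamma(s),f(\Gamma(s)))\ge L$ by minimality. So for $s\le t\le s+L$,
\[
L\le D(\Gamma(s),\Gamma(t))+D(\Gamma(t),\Gamma(s+L))\le(t-s)+(s+L-t)=L,
\]
and equality forces $D(\Gamma(s),\Gamma(t))=t-s$.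
\end{proof}

We record three consequences for the curve $\Gamma$ just constructed.
\begin{itemize}
\item[(G1)] $\Gamma$ is $1$-Lipschitz for $d$, since $d\le D$ and $D(\Gamma(s),\Gamma(t))\le|s-t|$.
\item[(G2)] $\Gamma$ is injective on every interval of length $L$.
\item[(G3)] The length of $\Gamma|_{[s,t]}$ is $t-s$. For $t-s\le L$ it is at least $D(\Gamma(s),\Gamma(t))=t-s$ and at most $t-s$ by (G1); the general case follows by additivity.
\end{itemize}

\subsection*{When no such curve exists}
Along $\Gamma$ the map $f$ preserves $D$ and decreases $d$. Each hypothesis of (C) ties $d$ to $D$ closely enough to make this impossible.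

\begin{proof}[Proof of Theorem~\ref{thm:dich}\textup{(C)}]
Suppose that $f$ has no fixed point, and take $L$ and $\Gamma$ from (B).

\emph{The second hypothesis fails.} Assume it holds, and let $r>0$ be as in the hypothesis for the point $\Gamma(L)$. Let $0<t<\min\{r,L\}$ be so small that $\Gamma(t)$ lies in a shrinking neighborhood of $\Gamma(0)$. Then $D(\Gamma(L),\Gamma(L+t))=t<r$, so $d(\Gamma(L),\Gamma(L+t))=t$. But $\Gamma(t)\ne\Gamma(0)$ by (G2), hence
\[
d(\Gamma(L),\Gamma(L+t))=d\bigl(f(\Gamma(0)),f(\Gamma(t))\bigr)<d(\Gamma(0),\Gamma(t))\le t,
\]
a contradiction.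

\emph{The first hypothesis fails.} Let $Z=\{x:\operatorname{lip}f(x)=1\}$ and $g(t)=f(\Gamma(t))=\Gamma(t+L)$ for $t\in[0,L]$. By (G1) and (G3), $g$ is $1$-Lipschitz and has length $L$. In (F2) the integrand satisfies $|g'|\le1$ and its integral over $[0,L]$ is $L$, so $|g'|(t)=1$ for all $t$ outside a null set $N\subset[0,L]$. Fix $t\in[0,L]\setminus N$ and let $s\to t$ in $[0,L]$, $s\ne t$. Then $\Gamma(s)\to\Gamma(t)$, $\Gamma(s)\ne\Gamma(t)$ by (G2), and by (G1)
\[
\frac{d\bigl(f(\Gamma(s)),f(\Gamma(t))\bigr)}{d(\Gamma(s),\Gamma(t))}\ge\frac{d(g(s),g(t))}{|s-t|}\longrightarrow1.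
\]
So $\operatorname{lip}f(\Gamma(t))\ge1$, and $\Gamma(t)\in Z$ because $\operatorname{lip}f\le1$. This shows $\Gamma([0,L])\subset Z\cup\Gamma(N)$.

It remains to pass from parameters to points, using (F3). Since $\Gamma$ is $1$-Lipschitz, $\mathcal H^1(\Gamma(N))=0$. The $1$-Lipschitz function $d(\Gamma(0),\cdot)$ maps the connected set $\Gamma([0,L])$ onto an interval containing $0$ and $d(\Gamma(0),\Gamma(L))>0$. Therefore
\[
\mathcal H^1(Z)\ge\mathcal H^1(\Gamma([0,L]))-\mathcal H^1(\Gamma(N))\ge d(\Gamma(0),\Gamma(L))>0.
\]
So under either hypothesis $f$ has a fixed point, and (A) applies to it. If $f$ is PC, then $Z=\emptyset$ and the first hypothesis holds; if $d$ is geodesic, then $d=D$ and the second holds.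
\end{proof}

\begin{example}\label{ex:consistent}
Let $d$ be the metric on $S^1$ constructed for $R_\alpha$ in Section~\ref{sec:construction}. Path lengths agree with those of the geodesic metric $\rho$, so $D=\rho$ and $R_\alpha$ is an isometry of the length metric. Every point has displacement $L=\rho(0,\alpha)$, and (B) holds with $\Gamma(t)=t$ or $\Gamma(t)=-t$ modulo $1$. Both hypotheses of (C) fail at every point. First, $d(R_\alpha(x),R_\alpha(y))/d(x,y)\ge1-\kappa\rho(x,y)\to1$ as $y\to x$, so $\operatorname{lip}R_\alpha\equiv1$. Second, \eqref{eq:Ebound} gives $d\le\rho-\frac12\kappa\rho^2<D$ for any two distinct points.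
\end{example}

\begin{remark}\label{rem:hyp2}
Neither hypothesis on $X$ in Theorem~\ref{thm:dich} can be dropped. The swap of a two-point space has periodic points and no fixed point, so (A) needs paths. On the geodesic space $[0,\infty)$ the map $f(x)=x+e^{-x}$ has $0<f'<1$ on $(0,\infty)$, so it is PS by the mean value theorem, and it has no fixed point; thus (C) needs compactness, which was used to attain the minimal displacement.
\end{remark}

\section{The circle}\label{sec:circle}

On a circle the curve $\Gamma$ has nowhere to go but around. Its parameter is arc length for $d$, so each full turn takes the same time, and in this parameter $f$ is a rotation.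

\begin{proof}[Proof of Theorem~\ref{thm:circle}]
(2)$\Rightarrow$(1). Let $f=H\circ R_\alpha\circ H^{-1}$ and let $d_0$ be a metric for $R_\alpha$ as in Corollary~\ref{cor:answer}. Put $d(u,v)=d_0(H^{-1}(u),H^{-1}(v))$. Then $H$ is an isometry from $(S^1,d_0)$ onto $(S^1,d)$ that carries $R_\alpha$ to $f$, so $(S^1,d)$ is rectifiably path connected and $f$ is PS without fixed points. Since $H$ is a homeomorphism of $S^1$, the metric $d$ induces the usual topology.

(1)$\Rightarrow$(2). The space $(S^1,d)$ is compact, so Theorem~\ref{thm:dich} applies. Take $L$ and $\Gamma$ from (B); by (G1), $\Gamma$ is continuous. Lift it to a continuous $\widetilde\Gamma\colon[0,\infty)\to\mathbb R$ with $\Gamma=\pi\circ\widetilde\Gamma$, where $\pi(u)=u\bmod1$. By (G2), $\widetilde\Gamma$ is injective, hence strictly monotone, on every interval of length $L$; overlapping intervals have the same direction, so $\widetilde\Gamma$ is strictly monotone on $[0,\infty)$. If it is decreasing, replace $\widetilde\Gamma$ by $-\widetilde\Gamma$ and $\pi$ by $u\mapsto-u\bmod1$. From now on $\widetilde\Gamma$ is increasing, and we use only that $\pi$ is continuous,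 has period $1$, and maps each interval $[a,a+1)$ bijectively onto $S^1$.

If $\widetilde\Gamma$ were bounded, $\Gamma(t)$ would converge to some $q$ as $t\to\infty$, and $f(\Gamma(t))=\Gamma(t+L)$ would give $f(q)=q$. So $\widetilde\Gamma$ is a homeomorphism of $[0,\infty)$ onto $[a_0,\infty)$, where $a_0=\widetilde\Gamma(0)$. Let $\tau$ be its inverse. For $a_0\le a<b$ the path $\pi|_{[a,b]}$ is a reparametrization of $\Gamma|_{[\tau(a),\tau(b)]}$, so by (G3) its $d$-length is $\tau(b)-\tau(a)$. The paths $\pi|_{[a,b]}$ and $\pi|_{[a+1,b+1]}$ differ by a shift of the parameter and have equal lengths: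
\[
\tau(b+1)-\tau(a+1)=\tau(b)-\tau(a).
\]
Thus $\tau(a+1)-\tau(a)$ is a constant $\ell\in(0,\infty)$, and applying $\widetilde\Gamma$ to $\tau(a+1)=\tau(a)+\ell$ gives $\widetilde\Gamma(t+\ell)=\widetilde\Gamma(t)+1$ for all $t\ge0$. In particular $\Gamma(t+\ell)=\Gamma(t)$.

Define $H\colon S^1\to S^1$ by $H(u\bmod1)=\Gamma(\ell u)$ for $u\ge0$. It is well defined and continuous because $\Gamma$ is continuous with period $\ell$. It is bijective because $\widetilde\Gamma$ maps $[0,\ell)$ bijectively onto $[a_0,a_0+1)$. A continuous bijection of a compact Hausdorff space is a homeomorphism. Finally, for $u\ge0$,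
\[
f(H(u\bmod1))=\Gamma(\ell u+L)=H\bigl((u+L/\ell)\bmod1\bigr),
\]
so $f=H\circ R_{L/\ell}\circ H^{-1}$. If $L/\ell$ were rational, $f$ would have a periodic point, hence a fixed point by Theorem~\ref{thm:dich}(A), contrary to (1). So $L/\ell$ is irrational.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBI}
Burago, Burago, and Ivanov, \emph{A Course in Metric Geometry}.

\bibitem{talk}
\emph{Differentiable pointwise contractive minimal dynamical systems},
\texttt{https://math.wvu.edu/\allowbreak\textasciitilde{}kciesiel/\allowbreak Presentations/\allowbreak 34.SpringTopologyConf2017v5short.pdf}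

\end{thebibliography}
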